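# Iterated Aluthge transforms need not converge in a $\mathrm{II}_1$ factor

## Non-convergence in every $\mathrm{II}_1$ factor

**Theorem 1.** Let $\mathcal M$ be any $\mathrm{II}_1$ factor, with faithful normal tracial state $\tau$ and $\|x\|_2=\tau(x^*x)^{1/2}$, and let $t>0$. For $\lambda\in(0,1)$ and invertible $T=U|T|$ put $\Delta_\lambda(T)=|T|^\lambda U|T|^{1-\lambda}$, so that $\Delta=\Delta_{1/2}$ is the Aluthge transform. There is an invertible $T\in\mathcal M$ with $\|T\|=\|T^{-1}\|=e^t$ such that for every $\lambda\in(0,1)$ and every $m\ge0$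
$$\limsup_{n\to\infty}\|\Delta_\lambda^n(T)-\Delta_\lambda^m(T)\|_2\ \ge\ \sqrt{\lambda/60}\,\sinh(t/2)>0 .$$
In particular $\{\Delta^n(T)\}$ is not $\|\cdot\|_2$-Cauchy, so it does not converge. Moreover $T$ is within $e^t-1$ of a unitary in operator norm.

**Theorem 2.**
(i) Let $\mathcal N$ be a finite von Neumann algebra with a faithful normal tracial state. Then $\{\Delta^n(T)\}$ converges in $\|\cdot\|_2$ for all $T\in\mathcal N$ if and only if $\mathcal N$ is of type I.
(ii) In a $\mathrm{II}_1$ factor $\mathcal M$, for each $T_0\ne0$ and $\varepsilon>0$ there is $T\in\mathcal M$ with $\|T\|\le\|T_0\|$ and $\|T-T_0\|_2<\varepsilon$ for which $\{\Delta^n(T)\}$ does not converge in $\|\cdot\|_2$.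

For any operator $T=U|T|$, invertible or not, the Aluthge transform is $\Delta(T)=|T|^{1/2}U|T|^{1/2}$. One iterates it: $\Delta^0(T)=T$, $\Delta^n(T)=\Delta(\Delta^{n-1}(T))$. The question is whether the iterates settle down. The following facts come from the survey "Iterated Aluthge Transforms: A Brief Survey".

* (a) (Yamazaki) For every bounded operator $T$ on a Hilbert space, $\rho(T)=\lim_n\|\Delta^n(T)\|$, where $\rho$ is the spectral radius.
* (b) (Jung–Ko–Pearcy conjecture, proved for matrices) For every complex square matrix $T$ the sequence $\{\Delta^n(T)\}$ converges.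
* (c) (Yanahida) There is a weighted shift on $\ell^2(\mathbb N)$ for which $\{\Delta^n(T)\}$ does not converge, even in the weak operator topology. This operator does not lie in a $\mathrm{II}_1$ factor.

The survey reports that the conjecture "remains open in the context of finite von Neumann factors (i.e. $\mathrm{II}_1$ factors)" and does not name the topology. Here convergence means strong operator convergence in the standard representation. Since $\|\Delta(T)\|\le\|T\|$, the sequence is bounded, and this is the same as $\|\cdot\|_2$-convergence. Indeed, if $x_n-x$ is bounded, then $\|(x_n-x)y\|_2\le\|x_n-x\|_2\|y\|$ shows that $\|\cdot\|_2$-convergence gives convergence on the dense set of vectors coming from $y\in\mathcal M$, hence on all vectors; the converse is evaluation at the trace vector. So the statement to be decided is: *for every $\mathrm{II}_1$ factor $\mathcal M$ and every $T\in\mathcal M$, $\{\Delta^n(T)\}$ converges in $\|\cdot\|_2$.* By Theorem 1 it is false, and it fails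 in every $\mathrm{II}_1$ factor. No claim is made about the weak operator topology.

Look at the quantifiers in Theorem 1. One operator $T$ serves all $\lambda$ and all $m$: from whatever stage $m$ one starts, at infinitely many later stages the iterate is at least a fixed distance (up to an arbitrarily small amount) away from stage $m$. Since $t>0$ is arbitrary, this happens arbitrarily close to unitaries, although every unitary is fixed by $\Delta_\lambda$.

## Shifts with operator weights

Recall that a $\mathrm{II}_1$ factor is an infinite-dimensional von Neumann algebra with trivial center and a faithful normal tracial state. A von Neumann algebra is of type $\mathrm{II}_1$ if it is finite and has no type I summand. Two small computations with $\Delta_\lambda$: if $T$ is normal and invertible, then $U$ and $|T|$ commute and $\Delta_\lambda(T)=T$. If $T=\begin{pmatrix}0&b\\a&0\end{pmatrix}$ with $a,b>0$, then $|T|=\mathrm{diag}(a,b)$, $U$ is the swap, and $\Delta(T)$ has both off-diagonal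 entries equal to $\sqrt{ab}$: one step makes it normal.

All our operators have the following form. Let $\sigma$ be an invertible measure-preserving map of a probability space $(\Omega,\mu)$. The crossed product $L^\infty(\Omega)\rtimes_\sigma\mathbb Z$ is generated by $L^\infty(\Omega)$ and a unitary $u$ with $u^*fu=f\circ\sigma$; its canonical faithful normal tracial state sends $\sum_n f_nu^n$ to $\int f_0\,d\mu$. Tensor with $M_d(\mathbb C)$ and its normalized trace. An essentially bounded measurable $A:\Omega\to M_d(\mathbb C)$ is an element of the tensor product, and $uA$ is a shift with weights $A(\omega)$. The finite model is $\Omega=\mathbb Z/L$ with $\sigma(j)=j+1$, where $u$ is taken to be the permutation matrix $e_j\mapsto e_{j+1}$. Then $u^*fu\,e_j=f(j+1)e_j$, and $uA$ is the cyclic shift $e_j\otimes v\mapsto e_{j+1}\otimes A(j)v$.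

Let $A$ be invertible with bounded inverse, $T=uA$, and $A=V|A|$ pointwise. Then $T^*T=A^*A$, so $|T|=|A|$ and $T=(uV)|A|$ is the polar decomposition. Hence
$$\Delta_\lambda(uA)=|A|^\lambda uV|A|^{1-\lambda}=u\big(|A\circ\sigma|^\lambda\, V\,|A|^{1-\lambda}\big).\tag{1}$$
So $\Delta_\lambda$ acts on the sequence of weights $a_j=A(\sigma^j\omega)$ seen along an orbit. For a sequence $a=(a_j)_{j\in\mathbb Z}$ of invertible matrices put $a^{(0)}=a$ and
$$a^{(n+1)}_j=|a^{(n)}_{j+1}|^\lambda\,a_j^{(n)}\,|a_j^{(n)}|^{-\lambda}=|a^{(n)}_{j+1}|^\lambda\,V\,|a^{(n)}_j|^{1-\lambda}\quad\text{if }a_j^{(n)}=V|a_j^{(n)}|.\tag{2}$$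
By (1), applied repeatedly, $\Delta_\lambda^n(uA)=uA^{(n)}$, where $A^{(n)}(\omega)$ is the entry at site $0$ of the $n$-th iterate of $(A(\sigma^j\omega))_j$. Note that $a_j^{(n)}$ depends only on $a_j,\dots,a_{j+n}$.

### Scalar weights: averaging logarithms

Let $d=1$ and $a_j=e^{\alpha_j}>0$. Rule (2) says $\alpha^{(n+1)}_j=(1-\lambda)\alpha_j^{(n)}+\lambda\alpha_{j+1}^{(n)}$, so by induction
$$\alpha^{(n)}_j=\mathbb E\,\alpha_{j+R_n},\qquad R_n\sim\mathrm{Bin}(n,\lambda).$$
Information travels to the left with speed $\lambda$: at time $n$, site $j$ sees the weights near $j+\lambda n$.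

This makes it easy to diverge on $\ell^2(\mathbb N)$. Let $\alpha_j\in\{0,1\}$ be the parity of $k$ for $10^k\le j<10^{k+1}$ (and $\alpha_0=0$), $\lambda=\frac12$, $n=10^{k+1}$. The rule (2) holds for this unilateral shift too. The mean of $R_n$ is $5\cdot10^k$. By Hoeffding's inequality $\mathbb P(R_n<10^k)\le e^{-2(0.4n)^2/n}=e^{-0.32n}$, and $\mathbb P(R_n=n)=2^{-n}$. So $\alpha_0^{(n)}$ is close to the parity of $k$, and the matrix entry $e^{\alpha_0^{(n)}}$ oscillates.

The sensible first attempt is to move such an example into a $\mathrm{II}_1$ factor by using scalar weights over a measure-preserving $\sigma$. This stops at once. Let $A=Ve^f$ with $|V|=1$ and $f$ real and bounded. Then $A^{(n)}=Ve^{f_n}$ with $f_n=\big((1-\lambda)+\lambda K\big)^nf$, where $Kf=f\circ\sigma$ is unitary on $L^2(\Omega)$. For $|z|=1$, $z\ne1$, we have $|1-\lambda+\lambda z|<1$; by the spectral theorem $f_n$ converges in $L^2$ to the projection of $f$ onto the $K$-invariant functions. All $f_n$ take values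 in one bounded interval, where $\exp$ is Lipschitz. So $A^{(n)}$ converges in $L^2$ and $\Delta_\lambda^n(uA)$ converges in $\|\cdot\|_2$. Stationarity kills the oscillation of averages of scalars. We need weights that can change without their size changing.

## A quarter-turn among constant $2\times2$ weights

On $M_2$ let $\|\cdot\|$ be the operator norm and $\|X\|_2^2=\frac12\operatorname{tr}X^*X$, so $\|X\|_2\le\|X\|$. Fix $t>0$. Let $R_\phi$ be rotation by $\phi$, and
$$S=R_{\pi/2}=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad D=\mathrm{diag}(e^t,e^{-t}),\qquad SD^cS^{-1}=D^{-c}\quad(c\in\mathbb R).$$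
For $X\in SL_2(\mathbb R)$ the singular values are $\|X\|^{\pm1}$, so $\|X^{-1}\|=\|X\|$. "Positive" means positive definite.

Iteration (2) has a gauge symmetry. If $O_j\in SO(2)$ and $\tilde a_j=O_{j+1}a_jO_j^{-1}$, then $|\tilde a_j|=O_j|a_j|O_j^{-1}$, and inserting this in (2) gives $\tilde a^{(1)}_j=O_{j+1}a^{(1)}_jO_j^{-1}$. By induction
$$\tilde a_j^{(n)}=O_{j+1}a_j^{(n)}O_j^{-1}\quad\text{for all }n.\tag{3}$$

The constant sequence $a_j=D$ is fixed by (2). Put one quarter-turn into it: $a'_0=DS$ and $a'_j=D$ for $j\ne0$. Take $O_j=S$ for $j\le0$ and $O_j=1$ for $j\ge1$. Then $\tilde a_j=O_{j+1}a'_jO_j^{-1}$ is $SDS^{-1}=D^{-1}$ for $j<0$ and $D$ for $j\ge0$ (at $j=0$: $DSS^{-1}=D$). These are positive commuting matrices, so the scalar computation applies to each diagonal entry: $\tilde a^{(n)}_i=D^{\theta}$ with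
$$\theta=\mathbb P(i+R_n\ge0)-\mathbb P(i+R_n<0).$$
For $i\le-1$, undoing the gauge gives $a'^{(n)}_i=S^{-1}D^{\theta}S=D^{-\theta}$. At $n=0$ this is $D$; once $i+\lambda n$ is well above $0$ it is very close to $D^{-1}=S^{-1}DS$. For $i=-1$, $\lambda=\frac12$ one gets $\theta=1-2^{1-n}$ and the weights $D,\ 1,\ D^{-1/2},\ D^{-3/4},\dots$; the first step can be checked directly, since $|DS|=S^{-1}DS=D^{-1}$ and $|DS|^{1/2}D\,D^{-1/2}=1$.

So one defect, which we call a **tip**, sends out a pulse that travels left with speed $\lambda$ and turns each weight $X$ into $S^{-1}XS$. After time $n$ about $\lambda n$ sites are flipped. The flip is visible in $\|\cdot\|_2$: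

**Lemma 3.** For $X\in SL_2(\mathbb R)$: $\|S^{-1}XS-X\|_2=2\sinh(\log\|X\|)$.

*Proof.* Write $X=\alpha I+\beta S+Y$ with $Y$ symmetric and traceless; then $Y^2=\upsilon^2I$ with $\upsilon\ge0$. With $Y=\begin{pmatrix}p&q\\q&-p\end{pmatrix}$ one checks $SY=-YS$, so $S^{-1}XS-X=-2Y$, of norm $\|{-2Y}\|_2=2\upsilon$. The matrices $I$, $S$, $Y$ are mutually orthogonal for $\frac12\operatorname{tr}X^*X'$, so $\|X\|_2^2=\alpha^2+\beta^2+\upsilon^2$. Moreover $1=\det X=(\alpha+p)(\alpha-p)-(q-\beta)(q+\beta)=\alpha^2+\beta^2-\upsilon^2$. Hence $2\upsilon^2=\|X\|_2^2-1$. With $\varsigma=\|X\|$ we have $\|X\|_2^2=\frac12(\varsigma^2+\varsigma^{-2})=\cosh(2\log\varsigma)$, so $\upsilon^2=\sinh^2(\log\varsigma)$. $\blacksquare$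

### Where the naive repetition breaks

In a stationary system, tips must occur with positive frequency, and we want infinitely many flips in time. Suppose we use a periodic sequence of period $L$ with one letter $DS$ and all others $D$. The product over a period is $M=D^LS$, up to cyclic permutation. Its trace is $0$ and its determinant $1$, so its eigenvalues are $\pm i$ and $\rho(M)=1$. For the matrix $T=uA$ on $\mathbb C^L\otimes\mathbb C^2$, $T^L$ is block diagonal with cyclic permutations of the product as blocks, so $\rho(T)=1$. By fact (a), $\|\Delta^n(T)\|\to1$: all weights approach rotations. By Lemma 3, once $\|X\|$ is near $1$, conjugation by $S$ hardly moves $X$. The first generation of tips has used up the size that later flips need.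

Four ideas get past this.

* The size of the weights is protected for all time by the spectral radius $\rho(M)$ of the period product (Lemma 8). So each time we insert tips, we also insert a few constant rotations, chosen so that $\rho(M)^{1/\text{period}}$ hardly drops.
* Tips are inserted on infinitely many scales. Scale $k+1$ modifies an already complicated periodic sequence $A^k$, in which nothing commutes. The flip must therefore be proved for an arbitrary background. It suffices that the letters are $D$ in a window around the tip that is long compared with the fluctuations of $R_n$ (Lemma 9).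
* We do not know what the background does between time $m$ and the time of the flip. So we put two copies of the same surroundings into one period, one with a tip, one without. At time $m$ both copies show the same matrix $X$. Later one shows some $Z$, the other approximately $S^{-1}ZS$. Whatever $Z$ is, the two cannot both be near $X$ if $\|X\|$ is bounded away from $1$.
* A fixed fraction of all sites is flipped at each scale, while the set of changed letters has small density. So the limit of the $A^k$ exists, and at the relevant times it is well approximated.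

## Rotation parts and the Thompson metric

The purpose of this section is to have coordinates in which the noncommutative iteration can be estimated: a rotation part and a positive part, with stability statements for each.

For $X\in SL_2(\mathbb R)$ write $X=\mathrm{rot}(X)|X|$ with $\mathrm{rot}(X)\in SO(2)$. The size $|\rho|$ of $\rho\in SO(2)$ is the absolute value of its angle in $(-\pi,\pi]$; then $|\rho\rho'|\le|\rho|+|\rho'|$ and $\|\rho-1\|\le|\rho|$. Two rotations differ by the angle $|\rho^{-1}\rho'|$. Clearly $\mathrm{rot}(\rho X)=\rho\,\mathrm{rot}(X)$, and $\mathrm{rot}(X)=1$ if $X$ is positive.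

**Lemma 4.** Let $X=\begin{pmatrix}\alpha&\beta\\\gamma&\kappa\end{pmatrix}\in SL_2(\mathbb R)$. Then $\mathrm{rot}(X)=R_\phi$ with $(\cos\phi,\sin\phi)$ a positive multiple of $(\alpha+\kappa,\gamma-\beta)$. Consequently:

(a) If $X=p+F$ with $p$ positive, $\det p=1$, $\|F\|\le\frac12$, then $|\mathrm{rot}(X)|\le2\|F\|$.

(b) $\mathrm{rot}(X^{-1})=\mathrm{rot}(X)^{-1}$ and $\mathrm{rot}(SXS^{-1})=\mathrm{rot}(X)$.

*Proof.* The vector is nonzero since $(\alpha+\kappa)^2+(\gamma-\beta)^2=2\|X\|_2^2+2\det X>0$. With $c=\cos\phi$, $s=\sin\phi$, the matrix $R_{-\phi}X$ is symmetric iff $s(\alpha+\kappa)=c(\gamma-\beta)$, and has trace $c(\alpha+\kappa)+s(\gamma-\beta)$. So it is symmetric with positive trace exactly when $(c,s)$ is a positive multiple of $(\alpha+\kappa,\gamma-\beta)$; having determinant $1$, it is then positive, and $X=R_\phi(R_{-\phi}X)$ is the polar decomposition.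

(a) As $\operatorname{tr}p\ge2$, we get $\alpha+\kappa\ge2-2\|F\|\ge1$, and $|\gamma-\beta|\le2\|F\|$. So $|\phi|<\pi/2$ and $|\phi|\le|\tan\phi|\le2\|F\|$.

(b) If $X=\rho p$, then $X^{-1}=\rho^{-1}(\rho p^{-1}\rho^{-1})$ and, since $SO(2)$ is commutative, $SXS^{-1}=\rho\,(SpS^{-1})$. $\blacksquare$

**Definition (Thompson metric, weighted mean).** For positive $P,Q$ let
$$d(P,Q)=\min\{r\ge0:\ e^{-r}Q\le P\le e^rQ\},\qquad P\#_\lambda Q=P^{1/2}(P^{-1/2}QP^{-1/2})^\lambda P^{1/2}.$$

For example $d(D^{2p},D^{2q})=2t|p-q|$ and $D^{2p}\#_\lambda D^{2q}=D^{2((1-\lambda)p+\lambda q)}$: on commuting matrices $\#_\lambda$ averages logarithms. It is immediate that $d$ is a metric and is invariant under congruences $P\mapsto G^*PG$, $G$ invertible.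

**Lemma 5.** $\#_\lambda$ is congruence invariant, $(G^*PG)\#_\lambda(G^*QG)=G^*(P\#_\lambda Q)G$, and
$$d(P\#_\lambda Q,P'\#_\lambda Q')\le(1-\lambda)\,d(P,P')+\lambda\,d(Q,Q').\tag{4}$$

*Proof.* Since $P^{-1}Q=P^{-1/2}(P^{-1/2}QP^{-1/2})P^{1/2}$, we have $P\#_\lambda Q=P(P^{-1}Q)^\lambda$. With $G$ inserted, $(G^*PG)(G^{-1}P^{-1}QG)^\lambda=G^*P(P^{-1}Q)^\lambda G$: congruence invariance. Also $P(P^{-1}Q)^\lambda=Q(P^{-1}Q)^{-1}(P^{-1}Q)^\lambda=Q(Q^{-1}P)^{1-\lambda}$, that is, $P\#_\lambda Q=Q\#_{1-\lambda}P$. By the Löwner–Heinz theorem ($0\le C\le C'$ implies $C^\lambda\le C'^\lambda$) the defining formula is monotone in $Q$, hence by the symmetry also in $P$. Finally $(\alpha P)\#_\lambda(\beta Q)=\alpha^{1-\lambda}\beta^\lambda\,P\#_\lambda Q$ for $\alpha,\beta>0$. So if $P\le e^rP'$ and $Q\le e^sQ'$, then $P\#_\lambda Q\le e^{(1-\lambda)r+\lambda s}P'\#_\lambda Q'$, and likewise from below. $\blacksquare$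

For $X,Y\in SL_2(\mathbb R)$ put $\delta(X,Y)=d(X^*X,Y^*Y)$; it satisfies the triangle inequality. It does not see left rotations. If $XY^{-1}=\rho p$ is the polar decomposition, then $p^2=Y^{-*}X^*XY^{-1}$, so congruence invariance gives $\delta(X,Y)=d(p^2,1)$. Since $\det p=1$, the eigenvalues of $p$ are $e^{\pm\delta(X,Y)/2}$, and
$$\|p^{\pm1}\|=e^{\delta(X,Y)/2},\qquad\|p^{\pm1}-1\|\le e^{\delta(X,Y)/2}-1.\tag{5}$$

**Lemma 6 (composition).** If $\delta(X,Y)+\delta(Y,V)\le\frac12$, then $\mathrm{rot}(XV^{-1})$ differs from $\mathrm{rot}(XY^{-1})\,\mathrm{rot}(YV^{-1})$ by an angle at most $2(\delta(X,Y)+\delta(Y,V))$.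

*Proof.* Let $XY^{-1}=\rho p$, $YV^{-1}=\rho'p'$ and $p''=\rho'^{-1}p\rho'$. Then $XV^{-1}=\rho p\rho'p'=\rho\rho'\,(p''p')$. With $\delta,\delta'$ the two distances, (5) gives
$$\|p''p'-1\|\le\|p''-1\|\|p'\|+\|p'-1\|\le(e^{\delta/2}-1)e^{\delta'/2}+e^{\delta'/2}-1=e^{(\delta+\delta')/2}-1\le\delta+\delta'\le\tfrac12 .$$
By Lemma 4(a) with positive matrix $1$, $|\mathrm{rot}(p''p')|\le2(\delta+\delta')$. $\blacksquare$

**Lemma 7 (frame stability).** Let $X_{n+1}=x_nX_n$, $Y_{n+1}=y_nY_n$ in $SL_2(\mathbb R)$ with $x_n,y_n$ positive of determinant $1$ and norm $\le e^t$. If $\delta(X_n,Y_n)$ and $\delta(X_{n+1},Y_{n+1})$ are $\le\delta\le e^{-t}/4$, then $\mathrm{rot}(X_nY_n^{-1})$ and $\mathrm{rot}(X_{n+1}Y_{n+1}^{-1})$ differ by an angle at most $4e^t\delta$.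

*Proof.* Let $X_nY_n^{-1}=\rho_np_n$. From $X_{n+1}Y_{n+1}^{-1}=x_nX_nY_n^{-1}y_n^{-1}$ we get $\rho_{n+1}p_{n+1}y_n=x_n\rho_np_n$, so
$$(\rho_n^{-1}\rho_{n+1})(p_{n+1}y_np_n^{-1})=\rho_n^{-1}x_n\rho_n,$$
which is positive. Hence $\mathrm{rot}(p_{n+1}y_np_n^{-1})=\rho_{n+1}^{-1}\rho_n$. Now $p_{n+1}y_np_n^{-1}-y_n=(p_{n+1}-1)y_np_n^{-1}+y_n(p_n^{-1}-1)$ has norm at most
$$e^t(e^{\delta/2}-1)e^{\delta/2}+e^t(e^{\delta/2}-1)=e^t(e^\delta-1)\le2e^t\delta\le\tfrac12 .$$
Lemma 4(a) with $p=y_n$ bounds the angle by $4e^t\delta$. $\blacksquare$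

## The iteration as a geometric mean

The purpose of this section is to turn (2) into an averaging process. Let $a=(a_j)$ be a sequence in $SL_2(\mathbb R)$ with $\|a_j\|\le e^t$. By (2), $a_j^{(n)}\in SL_2(\mathbb R)$ and $\|a_j^{(n)}\|\le e^{\lambda t}e^{(1-\lambda)t}=e^t$ for all $n$. Define frames by $B_0=1$, $B_{j+1}=a_jB_j$ for all $j\in\mathbb Z$, and
$$b_j=B_j^*B_j,\quad G_0(j)=B_j,\quad G_{n+1}(j)=|a_j^{(n)}|^\lambda G_n(j),\quad Q_n(j)=G_n(j)^*G_n(j).$$
Note that $G_n(j)$ evolves in $n$ by left multiplication with positive matrices of determinant $1$ and norm $\le e^t$, as Lemma 7 requires, and that $\|B_m^{\pm1}\|\le e^{t|m|}$ gives $d(b_m,1)\le2t|m|$.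

For any sequence $(b_m)$ of positive matrices, we call the matrices defined by $Q_0(j)=b_j$, $Q_{n+1}(j)=Q_n(j)\#_\lambda Q_n(j+1)$ its $\#_\lambda$-iterates.

**Lemma 8.** (a) $a_j^{(n)}=G_n(j+1)G_n(j)^{-1}$, and $(Q_n(j))$ are the $\#_\lambda$-iterates of $(b_m)$.

(b) If $Q,Q'$ are the $\#_\lambda$-iterates of two sequences $(b_m),(b'_m)$ of positive matrices, then
$$d(Q_n(j),Q_n'(j))\le\mathbb E\,d(b_{j+R_n},b'_{j+R_n}),\qquad R_n\sim\mathrm{Bin}(n,\lambda).\tag{6}$$

(c) If $a$ is $L$-periodic with period product $M=a_{L-1}\cdots a_0$, then for every $n$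
$$\prod_{j=0}^{L-1}\|a_j^{(n)}\|\ge\rho(M).\tag{7}$$

*Proof.* (a) The first claim holds for $n=0$, and if it holds for $n$, then (2) gives $a_j^{(n+1)}=|a_{j+1}^{(n)}|^\lambda G_n(j+1)G_n(j)^{-1}|a_j^{(n)}|^{-\lambda}=G_{n+1}(j+1)G_{n+1}(j)^{-1}$. Hence $|a_j^{(n)}|^2=G_n(j)^{-*}Q_n(j+1)G_n(j)^{-1}$, and by congruence invariance
$$Q_{n+1}(j)=G_n(j)^*\big(1\#_\lambda|a_j^{(n)}|^2\big)G_n(j)=Q_n(j)\#_\lambda Q_n(j+1).$$

(b) Induct on $n$: by (4) the distance at $(n+1,j)$ is at most $(1-\lambda)$ times that at $(n,j)$ plus $\lambda$ times that at $(n,j+1)$.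

(c) The matrix $C(j)=G_n(j)B_j^{-1}=|a_j^{(n-1)}|^\lambda\cdots|a_j^{(0)}|^\lambda$ is $L$-periodic in $j$. So by (a), $a_{L-1}^{(n)}\cdots a_0^{(n)}=G_n(L)G_n(0)^{-1}=C(L)B_LB_0^{-1}C(0)^{-1}=C(0)MC(0)^{-1}$. The product of the norms is at least the norm of this product, which is at least its spectral radius $\rho(M)$. $\blacksquare$

## A tip flips an arbitrary background

**Lemma 9 (flip lemma).** Let $y\ge1$, $w\ge2y+1$, $N\ge1$ be integers with $\eta:=4tNe^{-2y^2/N}\le e^{-t}/10$. Let $a$ be a sequence in $SL_2(\mathbb R)$ with $\|a_j\|\le e^t$ for all $j$ and $a_j=D$ for $-w\le j<w$. Let $a'_j=a_j$ for $j\ne0$ and $a_0'=a_0S$. If $i+1\le-y$, $n\le N$ and $i+\lambda n\ge y$, then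
$$\|a_i'^{(n)}-S^{-1}a_i^{(n)}S\|\le165\,e^{2t}N\eta.\tag{8}$$

As in the constant case we pass to a gauge in which the tip disappears and the left half is conjugated by $S$. At the end, the binomial law sees only the right half, so by (6) the positive matrices $\tilde Q_n$ and $Q_n$ are close. This alone does not finish the proof: $\tilde Q_n(j)\approx Q_n(j)$ determines the frame $\tilde G_n(j)$ only up to a left rotation $\rho_j$, and the weight is $\tilde G_n(i+1)\tilde G_n(i)^{-1}$. We must show that $\rho_i$ and $\rho_{i+1}$ are near $1$. For this we follow the rotation through the whole time interval. While the binomial law sees only the left, $\tilde G$ is compared with $SGS^{-1}$; while it sees only the right, with $G$. In between it is near $0$, neither comparison is available, and there we use the window of $D$'s, where everything is close to an explicit commuting model.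

*Proof.*

**Step 1: remove the tip by gauge.** Let $\tilde a_j=Sa_jS^{-1}$ for $j<0$ and $\tilde a_j=a_j$ for $j\ge0$. With $O_j=S$ $(j\le0)$, $O_j=1$ $(j\ge1)$ we have $\tilde a_j=O_{j+1}a'_jO_j^{-1}$ for every $j$ (at $j=0$: $a_0SS^{-1}=a_0$). Since $i+1\le0$, (3) gives $a_i'^{(n)}=S^{-1}\tilde a_i^{(n)}S$. So it suffices to bound $\|\tilde a_i^{(n)}-a_i^{(n)}\|$. Objects belonging to $\tilde a$ carry tildes. Then $\tilde B_m=B_m$, $\tilde b_m=b_m$ for $m\ge0$, and $\tilde B_m=SB_mS^{-1}$, $\tilde b_m=Sb_mS^{-1}$ for $m\le0$.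

**Step 2: set up the comparison frames.** Fix $j\in\{i,i+1\}$ and for $0\le l\le n$ write $G_l=G_l(j)$, $\tilde G_l=\tilde G_l(j)$, $c_l=j+\lambda l$, $Y_l=j+R_l$. We have $j\ge i\ge y-\lambda N>-N$ and $j\le-y<0$, so $|Y_l|\le N$. Put
$$\hat G_l=SG_lS^{-1},\quad H_l=D^{c_l},\quad\hat H_l=SH_lS^{-1}=D^{-c_l},\quad\tilde H_l=D^{x_l},\quad x_l=\mathbb E|Y_l|.$$
All six of $G,\tilde G,\hat G,H,\hat H,\tilde H$ evolve in $l$ by left multiplication with positive matrices of determinant $1$ and norm $\le e^t$; for the last three note $c_{l+1}-c_l=\lambda$ and $|x_{l+1}-x_l|\le\lambda$. By the commuting formula, $H_l^*H_l=D^{2c_l}$ and $\tilde H_l^*\tilde H_l=D^{2x_l}$ are the $\#_\lambda$-iterates at site $j$ of $(D^{2m})_m$ and $(D^{2|m|})_m$. By congruence invariance $\hat G_l^*\hat G_l$ is the $\#_\lambda$-iterate at site $j$ of $(Sb_mS^{-1})_m$. So (6) applies to any two of these frames.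

Let $l_1=\max\{l\le n:c_l\le-y\}$ and $l_2=\min\{l\le n:c_l\ge y\}$. They exist because $c_0=j\le-y$ and $c_n\ge i+\lambda n\ge y$, and $l_1<l_2$. Hoeffding's inequality gives $\mathbb P(R_l-\lambda l\ge u)\le e^{-2u^2/N}$ and $\mathbb P(R_l-\lambda l\le-u)\le e^{-2u^2/N}$ for $0\le l\le N$, $u>0$ (for $l=0$ both probabilities are $0$).

**Step 3: distances.** This step records which frames are $\delta$-close in which time interval.

*Phase 1, $0\le l\le l_1$.* Here $c_l\le-y$. The sequences $(\tilde b_m)$ and $(Sb_mS^{-1})$ agree for $m\le0$; for $m>0$, $d(\tilde b_m,Sb_mS^{-1})\le d(b_m,1)+d(1,Sb_mS^{-1})\le4t|m|$. By (6), $\delta(\tilde G_l,\hat G_l)\le4tN\,\mathbb P(Y_l>0)\le\eta$, since $Y_l>0$ means $R_l-\lambda l>-c_l\ge y$.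

*Phase 3, $l_2\le l\le n$.* Here $c_l\ge y$. The sequences $(\tilde b_m)$ and $(b_m)$ agree for $m\ge0$ and are at distance $\le4t|m|$ for $m<0$. So $\delta(\tilde G_l,G_l)\le4tN\,\mathbb P(Y_l<0)\le\eta$.

*Phase 2, $l_1\le l\le l_2$.* Here $|c_l|<y+1$, because $c_{l_1+1}>-y$, $c_{l_2-1}<y$ and the steps are $\lambda<1$. For $|m|\le w$ the window gives $B_m=D^m$, so $b_m=D^{2m}$ and $\tilde b_m=D^{2|m|}$. For $|m|>w$ the distances $d(b_m,D^{2m})$ and $d(\tilde b_m,D^{2|m|})$ are at most $2t|m|+2t|m|=4t|m|$. If $|Y_l|>w$, then $|R_l-\lambda l|>w-y-1\ge y$. So (6) gives $\delta(G_l,H_l)\le4tN\,\mathbb P(|Y_l|>w)\le2\eta$ and likewise $\delta(\tilde G_l,\tilde H_l)\le2\eta$. By congruence with $S$ also $\delta(\hat G_l,\hat H_l)=\delta(G_l,H_l)\le2\eta$.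

*The models at the two junctions.* At $l_1$: $\delta(\hat H,\tilde H)=2t|x+c|=4t\,\mathbb E Y^+\le4tN\,\mathbb P(Y>0)\le\eta$. At $l_2$: $\delta(\tilde H,H)=2t|x-c|=4t\,\mathbb EY^-\le4tN\,\mathbb P(Y<0)\le\eta$. (We used $|Y|+Y=2Y^+$, $|Y|-Y=2Y^-$, $\mathbb EY_l=c_l$.)

**Step 4: angles.** This step follows $\mathrm{rot}(\tilde G\,\cdot^{-1})$ from time $0$ to time $n$. Since $2\eta\le e^{-t}/4$ and $5\eta\le\frac12$, Lemmas 6 and 7 apply at each place below. Each of the three time intervals has at most $N$ steps.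

*From $0$ to $l_1$.* At $l=0$, $\tilde G_0=\tilde B_j=SB_jS^{-1}=\hat G_0$, as $j\le0$. By Lemma 7 with $\delta=\eta$, $|\mathrm{rot}(\tilde G\hat G^{-1})|\le4e^tN\eta$ at $l_1$.

*At $l_1$.* Write $\tilde G\tilde H^{-1}=(\tilde G\hat G^{-1})(\hat G\hat H^{-1})(\hat H\tilde H^{-1})$. Here $\hat G\hat H^{-1}=S(GH^{-1})S^{-1}$, so $\mathrm{rot}(\hat G\hat H^{-1})=\mathrm{rot}(GH^{-1})$ by Lemma 4(b), and $\hat H\tilde H^{-1}=D^{-c-x}$ is positive. Apply Lemma 6 to $(\tilde G,\hat G,\hat H)$, with error $2(\eta+2\eta)$, and then to $(\tilde G,\hat H,\tilde H)$, with error $2(3\eta+\eta)$. So at $l_1$ the rotations $\mathrm{rot}(\tilde G\tilde H^{-1})$ and $\mathrm{rot}(GH^{-1})$ differ by at most $4e^tN\eta+14\eta$.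

*From $l_1$ to $l_2$.* By Lemma 7 with $\delta=2\eta$ each of these two rotations changes by at most $8e^tN\eta$. At $l_2$ they differ by at most $20e^tN\eta+14\eta$.

*At $l_2$.* Write $\tilde GG^{-1}=(\tilde G\tilde H^{-1})(\tilde HH^{-1})(HG^{-1})$, where $\tilde HH^{-1}=D^{x-c}$ is positive and $\mathrm{rot}(HG^{-1})=\mathrm{rot}(GH^{-1})^{-1}$. Apply Lemma 6 to $(\tilde G,\tilde H,H)$ and to $(\tilde G,H,G)$, with errors $2(2\eta+\eta)+2(3\eta+2\eta)=16\eta$. So $|\mathrm{rot}(\tilde GG^{-1})|\le20e^tN\eta+30\eta$ at $l_2$. The unknown rotation $\mathrm{rot}(GH^{-1})$ has cancelled.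

*From $l_2$ to $n$.* By Lemma 7 with $\delta=\eta$ the rotation changes by at most $4e^tN\eta$.

**Step 5: back to the weights.** At time $n$ and for both $j=i,i+1$ we have $\tilde G_n(j)=\rho_jp_jG_n(j)$ with
$$|\rho_j|\le24e^tN\eta+30\eta\le54e^tN\eta=:\omega,\qquad\|p_j^{\pm1}\|\le e^{\eta/2}\le2,\qquad\|p_j^{\pm1}-1\|\le e^{\eta/2}-1\le\eta .$$
So $\|\rho_jp_j-1\|$ and $\|p_j^{-1}\rho_j^{-1}-1\|$ are at most $\omega+\eta$. By Lemma 8(a), $\tilde a_i^{(n)}=(\rho_{i+1}p_{i+1})\,a_i^{(n)}\,(p_i^{-1}\rho_i^{-1})$, hence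
$$\|\tilde a_i^{(n)}-a_i^{(n)}\|\le e^t\big((\omega+\eta)e^{\eta/2}+(\omega+\eta)\big)\le3e^t(\omega+\eta)\le165\,e^{2t}N\eta.\qquad\blacksquare$$

## Windows, tips and compensating rotations on all scales

We now construct $N_k$-periodic sequences $A^k=(A_j^k)_{j\in\mathbb Z}$ in $SL_2(\mathbb R)$ with $\|A_j^k\|=e^t$ and $N_k\mid N_{k+1}$, and numbers $\ell_k\in[t/2,t]$, such that $M_k=A^k_{N_k-1}\cdots A^k_0$ satisfies $\rho(M_k)\ge e^{N_k\ell_k}$. Start with $N_0=1$, $A_j^0=D$, $\ell_0=t$. Nothing below depends on $\lambda$.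

**Step 1: choose the scales.** Given $A^k$, let $r$ be a large integer, $N=rN_k$, $y=\lceil N^{2/3}\rceil$, $w$ the least multiple of $N_k$ with $w\ge2y+1$, and $\eta=4tNe^{-2y^2/N}$. The exponent $2/3$ makes $y$ large compared with the fluctuations $\sqrt N$ and small compared with $N$: we have $y^2/N\ge N^{1/3}$ and $w\le2y+1+N_k=O(N^{2/3})$ as $r\to\infty$. So we can fix $r$ so large that

1. $(w+1)/N\le2^{-k-3}/N_k$ (in particular $w\le N/4$);
2. $(2wt+1)/N\le2^{-k-2}t$;
3. $\eta\le e^{-t}/10$ and $165e^{2t}N\eta\le2^{-k}$;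
4. $\frac{N}{8(k+2)}-1\ge w+y+k+2+N_k$.

**Step 2: write down the new sequence.** Let $h=2(N+w)$, $N_{k+1}=2h$, $c_A=N+w$, $c_B=h+c_A$. All of $N,w,h,c_A,c_B$ are multiples of $N_k$. Each half period $[0,h)$, $[h,2h)$ consists of $N$ letters, a window of $2w$ letters around $c_A$ or $c_B$, and $N$ letters. On $\{0,\dots,N_{k+1}-1\}$ put $A_j^{k+1}=A_j^k$ with these changes:

* $A_j^{k+1}=D$ on $[c_A-w,c_A+w)$ and $[c_B-w,c_B+w)$, except $A^{k+1}_{c_A}=DS$ (a tip at $c_A$, none at $c_B$);
* the letters at $c_A+w$ and $c_B+w$ are multiplied on the right by the same $R_\psi$, the letter at $h$ by $R_{\chi_1}$ and the letter at $0$ by $R_{\chi_2}$.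

Extend periodically. All letters are in $SL_2(\mathbb R)$ with norm $e^t$. With $M=M_k$, the period product is
$$M_{k+1}=X_BR_{\chi_1}X_AR_{\chi_2},\qquad X_A=M^rR_\psi W_AM^r,\quad X_B=M^rR_\psi W_BM^r,$$
with $W_A=D^wSD^w=S$ (because $SD^w=D^{-w}S$) and $W_B=D^{2w}$.

**Step 3: choose the angles so that the spectral radius survives.** Let $X,Y\in SL_2(\mathbb R)$. Singular value decompositions with factors in $SO(2)$ give $\|XR_\psi Y\|=\|D_1R_{\psi+\psi_0}D_2\|$ with $D_1=\mathrm{diag}(\|X\|,\|X\|^{-1})$, $D_2=\mathrm{diag}(\|Y\|,\|Y\|^{-1})$ and some $\psi_0=\psi_0(X,Y)$. Looking at the upper left entry, $\|XR_\psi Y\|\ge\|X\|\|Y\|\,|\cos(\psi+\psi_0)|$. The set of $\psi\in[0,2\pi)$ with $|\cos(\psi+\psi_0)|<\frac12$ has measure $2\pi/3$. Two such sets do not cover $[0,2\pi)$, so one $\psi$ satisfies $|\cos|\ge\frac12$ for both pairs $(M^r,W_AM^r)$ and $(M^r,W_BM^r)$. Since $\|W^{-1}\|\le e^{2wt}$ for $W=W_A,W_B$, we have $\|WM^r\|\ge e^{-2wt}\|M^r\|$ and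
$$\|X_A\|,\ \|X_B\|\ \ge\ \tfrac12\|M^r\|^2e^{-2wt}.\tag{9}$$
By the same formula with $\cos=1$, choose $\chi_1$ with $\|X_BR_{\chi_1}X_A\|=\|X_A\|\|X_B\|$. Put $K=X_BR_{\chi_1}X_A=V|K|$ with $V\in SO(2)$ and choose $R_{\chi_2}=V^{-1}$. Then $M_{k+1}=V|K|V^{-1}$ is positive and $\rho(M_{k+1})=\|K\|=\|X_A\|\|X_B\|$.

**Step 4: the loss is summable.** Since $\|M^r\|\ge\rho(M)^r\ge e^{N\ell_k}$, (9) gives
$$\log\rho(M_{k+1})\ge4N\ell_k-4wt-2\log2=:N_{k+1}\ell_{k+1}.$$
As $N_{k+1}=4(N+w)$ and $\ell_k\le t$, condition 2 yields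
$$0\le\ell_k-\ell_{k+1}=\frac{w\ell_k+wt+\frac12\log2}{N+w}\le\frac{2wt+1}{N}\le2^{-k-2}t .$$
Because $\sum_{k\ge0}2^{-k-2}=\frac12$, all $\ell_k$ lie in $[t/2,t]$.

**Step 5: few letters change.** At most $4w+4$ residues $j$ mod $N_{k+1}$ have $A_j^{k+1}\ne A_j^k$, so by condition 1 their density is at most
$$\frac{4w+4}{4(N+w)}\le\frac{w+1}N\le\frac{2^{-k-3}}{N_k}.\tag{10}$$

## The operator over the odometer

The purpose of this section is to realize the limit of the $A^k$ as one operator in a tracial algebra.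

Let $\Omega=\varprojlim\mathbb Z/N_k\mathbb Z$ with Haar probability measure $\mu$ and $\sigma(\omega)=\omega+1$. A point of $\Omega$ is a compatible choice of residues mod all $N_k$ (if $N_k$ were $2^k$, this would be the $2$-adic integers). Let $C_j^k=\{\omega:\omega\equiv j\bmod N_k\}$, so $\mu(C_j^k)=1/N_k$. Put
$$\mathcal R=(L^\infty(\Omega)\rtimes_\sigma\mathbb Z)\otimes M_2(\mathbb C)$$
with its canonical faithful normal tracial state.

**Lemma 10.** $\mathcal R$ is the weak closure of an increasing union of unital subalgebras $\mathcal R_k\cong M_{2N_k}(\mathbb C)$.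

*Proof.* From $fu^p=u^p(f\circ\sigma^p)$ we get $1_{C_i^k}u^{i-j}=u^{i-j}1_{C_j^k}$. Put $e_{ij}^k=u^{i-j}1_{C_j^k}=1_{C_i^k}u^{i-j}$ for $0\le i,j<N_k$. Then $(e_{ij}^k)^*=e_{ji}^k$, $e^k_{ij}e^k_{i'j'}=u^{i-j}1_{C_j^k}1_{C_{i'}^k}u^{i'-j'}$ is $0$ for $j\ne i'$ and $e^k_{ij'}$ for $j=i'$, and $\sum_je_{jj}^k=1$. So these are matrix units. Since $C_j^k$ is the disjoint union of the $C^{k+1}_{j+qN_k}$, $0\le q<N_{k+1}/N_k$, we have $e_{ij}^k=\sum_qe^{k+1}_{i+qN_k,\,j+qN_k}$, and the spans increase. Let $\mathcal R_k$ be the span of the $e^k_{ij}$ tensored with $M_2(\mathbb C)$. The union of the spans contains all $1_{C_j^k}$, which generate $L^\infty(\Omega)$. Moreover $\sum_{j<N_k-1}e^k_{j+1,j}=u(1-1_{C^k_{N_k-1}})$ is bounded and at $\|\cdot\|_2$-distance $N_k^{-1/2}$ from $u$. Hence the weak closure also contains $u$. $\blacksquare$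

Put $A^k(\omega)=A^k_{\omega\bmod N_k}$ and $E_k=\{\omega:A^{k+1}(\omega)\ne A^k(\omega)\}$. By (10), $\mu(E_k)\le2^{-k-3}/N_k$. By the Borel–Cantelli lemma, for a.e. $\omega$ the sequence $A^k(\omega)$ is eventually constant. Its limit $A$ is measurable with $A(\omega)\in SL_2(\mathbb R)$, $\|A(\omega)\|=\|A(\omega)^{-1}\|=e^t$. Put
$$T=uA,\qquad T^{[k]}=uA^k .$$
Then $\|T\|=\|T^{-1}\|=e^t$. By (1) and (2), $\Delta_\lambda^n(T)=uA^{(n)}$, and the same holds for $T^{[k]}$. Since $u$ is unitary,
$$\|\Delta_\lambda^n(T)-\Delta_\lambda^m(T)\|_2^2=\int\|A^{(n)}-A^{(m)}\|_2^2\,d\mu,$$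
$$\|\Delta_\lambda^n(T^{[k]})-\Delta_\lambda^m(T^{[k]})\|_2^2=\frac1{N_k}\sum_{j\bmod N_k}\|A_j^{k,(n)}-A_j^{k,(m)}\|_2^2,$$
where $A^{k,(n)}$ denotes the $n$-th iterate of the sequence $A^k$.

## The lower bound for $T\in\mathcal R$

Fix $\lambda\in(0,1)$ and $m\ge0$. Take $k\ge m$ with $\lambda\ge1/(k+2)$, and let $N,y,w,\eta,h,c_A,c_B$ be those of the construction of $A^{k+1}$ from $A^k$.

**Step 1: choose the time and the sites.** Let
$$s=\lfloor\lambda N/8\rfloor,\qquad n'=n_k'=\lceil4s/\lambda\rceil\le\tfrac N2+1\le N,\qquad I=[-2s,-s]\cap\mathbb Z,\quad|I|=s+1\ge\lambda N/8 .$$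
By condition 4, $s\ge\frac N{8(k+2)}-1\ge w+y+k+2+N_k$. So for $i\in I$:

* $i+1\le-s+1\le-y$ and $i+\lambda n'\ge-2s+4s=2s\ge y$;
* $[i,i+n']\subset[-w-N+1,w+N-1]$, since $i\ge-2s\ge-N/4$ and $i+n'\le-s+\frac N2+1\le N$;
* $[i,i+m]\subset[-w-N+1,-w-1]$, since $i+m\le-s+k\le-w-2$;
* $|I|\ge N_k$.

**Step 2: at time $m$ both copies agree with the old sequence.** The relative positions $[-w-N+1,-w-1]$ around $c_A$ are the absolute positions $1,\dots,N-1$; around $c_B$ they are $h+1,\dots,h+N-1$. There $A^{k+1}=A^k$, and $c_A\equiv c_B\equiv0$ mod $N_k$. Since $a_i^{(m)}$ depends only on $a_i,\dots,a_{i+m}$, for $i\in I$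
$$A^{k+1,(m)}_{c_A+i}=A^{k+1,(m)}_{c_B+i}=X_i:=A_i^{k,(m)}.$$

**Step 3: at time $n'$ one copy is the flip of the other.** Let $P_i=A^{k+1,(n')}_{c_A+i}$ and $Z_i=A^{k+1,(n')}_{c_B+i}$. On the relative range $[-w-N+1,w+N-1]$ (absolute positions $1,\dots,h-1$ and $h+1,\dots,2h-1$) the letters around $c_A$ and $c_B$ coincide, except that at relative position $0$ they are $DS$ and $D$: the rotation $R_\psi$ is the same in both copies, and $R_{\chi_1},R_{\chi_2}$ sit at positions $h$ and $0$, outside the range. The letters at relative positions $[-w,w)$ around $c_B$ are $D$. Only relative positions in $[i,i+n']$ matter, so Lemma 9 with $a_j=A^{k+1}_{c_B+j}$, $n=n'$, together with condition 3, gives $\|P_i-S^{-1}Z_iS\|\le2^{-k}$.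

**Step 4: one of the two copies must have moved.** By Lemma 3 and the triangle inequality,
$$2\sinh(\log\|X_i\|)=\|S^{-1}X_iS-X_i\|_2\le\|Z_i-X_i\|_2+2^{-k}+\|P_i-X_i\|_2 .$$
If $p,q,\theta,\varepsilon\ge0$ and $p+q\ge2\theta-\varepsilon$, then $p^2+q^2\ge\frac43\theta^2-\varepsilon^2$. For $2\theta\ge\varepsilon$ we have $p^2+q^2\ge\frac12(2\theta-\varepsilon)^2$ and $\frac12(2\theta-\varepsilon)^2-\frac43\theta^2+\varepsilon^2=\big(\sqrt{2/3}\,\theta-\sqrt{3/2}\,\varepsilon\big)^2\ge0$. For $2\theta<\varepsilon$ the right side is negative. Hence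
$$\|Z_i-X_i\|_2^2+\|P_i-X_i\|_2^2\ge\tfrac43\sinh^2(\log\|X_i\|)-4^{-k}.$$

**Step 5: the matrices $X_i$ are large on average.** The sequence $X_i=A_i^{k,(m)}$ is $N_k$-periodic. By (7), the average of $\log\|X_i\|\ge0$ over a full period is at least $\frac1{N_k}\log\rho(M_k)\ge\ell_k\ge t/2$. The function $\sinh^2x=\frac12(\cosh2x-1)$ is convex, and increasing on $[0,\infty)$. By Jensen's inequality the average of $\sinh^2(\log\|X_i\|)$ over a full period is at least $\sinh^2(t/2)$. As $|I|\ge N_k$, the interval $I$ contains disjoint full periods covering at least half of it, so $\sum_{i\in I}\sinh^2(\log\|X_i\|)\ge\frac12|I|\sinh^2(t/2)$.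

**Step 6: the bound for $T^{[k+1]}$.** The sets $c_A+I\subset[1,h-1]$ and $c_B+I\subset[h+1,2h-1]$ are disjoint mod $N_{k+1}$. Summing Step 4 over $i\in I$,
$$\|\Delta_\lambda^{n'}(T^{[k+1]})-\Delta_\lambda^m(T^{[k+1]})\|_2^2\ge\frac{|I|}{N_{k+1}}\Big(\tfrac23\sinh^2(t/2)-4^{-k}\Big).\tag{11}$$
Here $N_{k+1}=4(N+w)\le5N$, so $|I|/N_{k+1}\ge\lambda/40$. For large $k$ the bracket is nonnegative, and the right side of (11) is at least $\frac\lambda{40}\big(\frac23\sinh^2(t/2)-4^{-k}\big)$.

**Step 7: pass from $T^{[k+1]}$ to $T$.** Let $n\le N$. The $n$-th iterates at site $0$ for $A$ and $A^{k+1}$ depend only on the values at $\sigma^j\omega$, $0\le j\le n$. So for a.e. $\omega$ they agree unless $\sigma^j\omega\in\bigcup_{l\ge k+1}E_l$ for some such $j$. Since $N_l\ge N_{k+1}\ge N+1$ for $l\ge k+1$, the exceptional set has measure at most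
$$(N+1)\sum_{l\ge k+1}\frac{2^{-l-3}}{N_l}\le\sum_{l\ge k+1}2^{-l-3}=2^{-k-3}.$$
All iterates have norm $\le e^t$, so
$$\|\Delta_\lambda^n(T)-\Delta_\lambda^n(T^{[k+1]})\|_2\le2e^t\,2^{-(k+3)/2}\qquad(n\le N).\tag{12}$$
This applies to $n=m$ (as $m\le k\le N$) and to $n=n'_k$. Let $k\to\infty$. Then $n'_k\ge4s\to\infty$, and (11), (12) give
$$\liminf_{k\to\infty}\|\Delta_\lambda^{n_k'}(T)-\Delta_\lambda^m(T)\|_2^2\ge\frac\lambda{40}\cdot\frac23\sinh^2(t/2)=\frac\lambda{60}\sinh^2(t/2).$$
This is the inequality of Theorem 1 for our $T\in\mathcal R$.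

## A copy of $\mathcal R$ in every type $\mathrm{II}_1$ algebra

**Lemma 11.** Every von Neumann algebra $\mathcal P$ of type $\mathrm{II}_1$ with a faithful normal tracial state contains a unital trace-preserving copy of $\mathcal R$.

*Proof.* Recall that in a type $\mathrm{II}_1$ algebra, for every $q\ge1$ the unit is a sum of $q$ mutually orthogonal equivalent projections. If $e$ is one of them, $\mathcal P\cong M_q(\mathbb C)\otimes e\mathcal Pe$ with $e\mathcal Pe$ again of type $\mathrm{II}_1$. Apply this with $q=2N_0$, and then successively, inside the second tensor factor, with $q=N_{k+1}/N_k$. This gives an increasing sequence of unital subalgebras $\mathcal B_k\cong M_{2N_k}(\mathbb C)$ of $\mathcal P$.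

Next we match the towers $(\mathcal B_k)$ and $(\mathcal R_k)$. Let $\theta_0:\mathcal B_0\to\mathcal R_0$ be an isomorphism. Given an isomorphism $\theta_k:\mathcal B_k\to\mathcal R_k$, take any isomorphism $\varphi:\mathcal B_{k+1}\to\mathcal R_{k+1}$. Then $\varphi|_{\mathcal B_k}$ and $\theta_k$ are unital embeddings of one matrix algebra into $\mathcal R_{k+1}$, so $\theta_k=v\varphi|_{\mathcal B_k}v^*$ for a unitary $v\in\mathcal R_{k+1}$. Put $\theta_{k+1}=v\varphi(\cdot)v^*$; it extends $\theta_k$. Together the $\theta_k$ give a $*$-isomorphism $\theta$ of $\mathcal B=\bigcup_k\mathcal B_k$ onto $\bigcup_k\mathcal R_k$. It preserves traces, because a full matrix algebra has only one tracial state.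

Finally we pass to the closures. Let $\mathcal P'$ be the weak closure of $\mathcal B$ in $\mathcal P$. By Kaplansky's density theorem $\mathcal B$ is $\|\cdot\|_2$-dense in $\mathcal P'$, and $\bigcup_k\mathcal R_k$ is $\|\cdot\|_2$-dense in $\mathcal R$ (Lemma 10). So $\theta$ extends to a unitary $W$ between the GNS spaces of $\mathcal P'$ and $\mathcal R$ for the traces, which takes the trace vector to the trace vector and intertwines left multiplication by $x\in\mathcal B$ with left multiplication by $\theta(x)$. The traces are faithful and normal, so the GNS representations are faithful and normal; their images are von Neumann algebras, generated by the images of $\mathcal B$ and of $\bigcup_k\mathcal R_k$. Hence conjugation by $W$ carries one image onto the other and gives a trace-preserving isomorphism $\mathcal P'\cong\mathcal R$. $\blacksquare$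

**Conclusion of the proof of Theorem 1.** Apply Lemma 11 to $\mathcal P=\mathcal M$ and view $T$ in $\mathcal M$. For invertible $T$ we have $U=T|T|^{-1}$, and continuous functional calculus is preserved by unital $*$-homomorphisms, so $\Delta_\lambda^n(T)$ is the same computed in $\mathcal R$ or in $\mathcal M$. The trace, the norms $\|T\|=\|T^{-1}\|=e^t$ and the inequality carry over. For $\lambda=\frac12$ the inequality for all $m$ says that $\{\Delta^n(T)\}$ is not Cauchy. Finally, $U$ is unitary and the spectrum of $|T|$ lies in $[e^{-t},e^t]$, so $\|T-U\|=\||T|-1\|\le e^t-1$. $\blacksquare$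

## Type I algebras, and $\|\cdot\|_2$-density

**Proof of Theorem 2(i), type I.** Here pointwise matrix convergence is integrated. Let $\mathcal N$ be finite of type I with a faithful normal tracial state $\tau$. Then $\mathcal N\cong\bigoplus_{d\ge1}M_d(L^\infty(X_d,\mu_d))$ with finite measure spaces. The trace vanishes on off-diagonal matrix units tensored with functions and takes equal values on the diagonal ones, so, with $\mathrm{tr}_d$ the normalized trace on $M_d$, $\tau(f)=\sum_d\int\mathrm{tr}_d(f)\,v_d\,d\mu_d$ with densities $v_d\ge0$ and $\sum_d\int v_d\,d\mu_d=1$. Functional calculus is computed pointwise a.e.; so is the polar decomposition, where $U(x)=\lim_{\varepsilon\downarrow0}T(x)(|T(x)|+\varepsilon)^{-1}$ is measurable. Hence $\Delta^n(T)(x)=\Delta^n(T(x))$ a.e., which converges by fact (b). The limit is measurable and bounded by $\|T\|$, so it lies in $\mathcal N$. The squared distances are dominated by $4\|T\|^2$ on a space of total mass $1$, and dominated convergence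 gives $\|\cdot\|_2$-convergence.

**Proof of Theorem 2(i), not type I.** If the finite algebra $\mathcal N$ is not of type I, it has a nonzero central projection $z$ with $z\mathcal N$ of type $\mathrm{II}_1$, and $\tau(z)^{-1}\tau$ is a faithful normal tracial state on $z\mathcal N$. By Lemma 11, $z\mathcal N$ contains a unital trace-preserving copy of $\mathcal R$. Take the operator $T\in\mathcal R$ constructed above and view it in $\mathcal N$ as $T\oplus0$. Its iterates are $\Delta^n(T)\oplus0$, and the norm $\|\cdot\|_2$ of $\mathcal N$ restricted to $z\mathcal N$ is $\tau(z)^{1/2}$ times that of $z\mathcal N$. So they do not converge. $\blacksquare$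

**Proof of Theorem 2(ii).** The idea is to plant a non-convergent summand on a small projection. Let $p\in\mathcal M$ be a projection with $0<\tau(p)<\min\{1,(\varepsilon/(4\|T_0\|))^2\}$. Then $p\mathcal Mp$ is a $\mathrm{II}_1$ factor. By Theorem 1 and $\Delta(cT)=c\Delta(T)$ for $c>0$, it contains an element $T_1$ with $\|T_1\|\le\|T_0\|$ whose iterates do not converge in $\|\cdot\|_2$. Put
$$T=(1-p)T_0(1-p)+T_1 .$$
This is an orthogonal direct sum, so $\|T\|\le\|T_0\|$ and $\Delta^n(T)=\Delta^n((1-p)T_0(1-p))+\Delta^n(T_1)$, with the summands in the corners of $1-p$ and $p$. If $\Delta^n(T)$ converged in $\|\cdot\|_2$, so would $p\Delta^n(T)p=\Delta^n(T_1)$, a contradiction. Finally $T_0=pT_0+(1-p)T_0p+(1-p)T_0(1-p)$ gives $T-T_0=T_1-pT_0-(1-p)T_0p$, so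
$$\|T-T_0\|_2\le\|T_1\|_2+\|pT_0\|_2+\|(1-p)T_0p\|_2\le3\|T_0\|\tau(p)^{1/2}<\varepsilon.\qquad\blacksquare$$
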